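\title{The Hilbert series of the $GL_n(\mathbb{F}_q)$-invariants of a truncated polynomial ring}

\begin{abstract}
We determine the Hilbert series of the $GL_n(\mathbb{F}_q)$-invariants of $\mathbb{F}_q[x_1,\dots,x_n]/(x_1^{q^m},\dots,x_n^{q^m})$ for every prime power $q$ and all $m,n\ge 1$, and so prove a conjectured formula in terms of $(q,t)$-binomial coefficients. Counting orbits on $\mathbb{F}_{q^m}^n$ bounds the total dimension from below. For the upper bound we filter the invariants by their degree in one variable and assemble the cofixed spaces for all $n$ into one commutative algebra, in which the transvection relations become the additivity of a single polynomial. The proof also gives an explicit basis of the invariants, the Hilbert series of the cofixed spaces of the truncated ring and of the polynomial ring, and the freeness of invariants and cofixed spaces for all deformations of the truncated ring by $\mathbb{F}_q$-linear polynomials.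
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $q$ be a power of a prime $p$ and let $m,n\ge1$. The group $G_n=GL_n(\mathbb{F}_q)$ acts on $S_n=\mathbb{F}_q[x_1,\dots,x_n]$, graded by $\deg x_i=1$, by linear substitution of the variables. Since $(\sum_j a_jx_j)^{q^m}=\sum_j a_jx_j^{q^m}$ for $a_j\in\mathbb{F}_q$, the ideal $(x_1^{q^m},\dots,x_n^{q^m})$ is stable, and $G_n$ acts on the truncated ring
\[
Q(n)=S_n/(x_1^{q^m},\dots,x_n^{q^m}).
\]
The problem is to find the Hilbert series $\operatorname{Hilb}Q(n)^{G_n}=\sum_{d\ge0}\dim_{\mathbb{F}_q}\big(Q(n)^{G_n}\big)_d\,t^d$ of the fixed subalgebra. The answer is expressed by the $(q,t)$-binomial coefficients of Reiner and Stanton,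
\[
\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}=\prod_{i=0}^{k-1}\frac{1-t^{q^m-q^i}}{1-t^{q^k-q^i}}\qquad(0\le k\le m).
\]

\begin{theorem}\label{thm:main}
For every prime power $q$ and all $m,n\ge1$,
\[
\operatorname{Hilb}Q(n)^{G_n}=\sum_{k=0}^{\min(m,n)}t^{(n-k)(q^m-q^k)}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}.
\]
\end{theorem}

This formula is Conjecture 6.4 of \cite{problems}.

For $n=1$ the invariants are spanned by the powers $x^{j(q-1)}$ with $j(q-1)\le q^m-1$. The term $k=0$ is $t^{q^m-1}$ and counts the last of them; the term $k=1$ is $(1-t^{q^m-1})/(1-t^{q-1})$ and counts the others. For $m=1$ the formula reads $t^{n(q-1)}+1$: only the constants and the multiples of $(x_1\cdots x_n)^{q-1}$ contribute.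

In general, let $t\to1$. The coefficient $\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}$ becomes $\genfrac{[}{]}{0pt}{}{m}{k}_{q}=\prod_{i<k}(q^m-q^i)/(q^k-q^i)$, the number of $k$-dimensional subspaces of $\mathbb{F}_q^m$ (ordered independent $k$-tuples divided by ordered bases). So the theorem says that $\dim Q(n)^{G_n}$ equals
\[
\nu_n=\sum_{k=0}^{\min(m,n)}\genfrac{[}{]}{0pt}{}{m}{k}_{q},
\]
the number of subspaces of dimension at most $n$. This is the number one would guess. The ring $Q(n)$ is the associated graded ring of $S_n/(x_i^{q^m}-x_i)$, a form of the ring of functions on $\mathbb{F}_{q^m}^n$, and the $G_n$-orbit of a point $(w_1,\dots,w_n)$ is determined by the $\mathbb{F}_q$-span of its coordinates. Section~\ref{sec:model} develops this model far enough to predict the whole series.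

Two things stand between the guess and a proof. First, $p$ divides $|G_n|$ for $n\ge2$, and then passing to the associated graded can create invariants: $\mathbb{F}_2^2$ with the swap of coordinates has a one-dimensional fixed space, while the graded object of the filtration by the line through $(1,1)$ is fixed entirely. The model therefore gives only the inequality $\dim Q(n)^{G_n}\ge\nu_n$. Second, invariants of $Q(n)$ need not come from invariants of $S_n$. For $q=3$, $m=1$, $n=2$ the class of $x^2y^2$ is invariant. A homogeneous invariant lift would have the form $x^2y^2+a(x^4+y^4)$ by the diagonal and permutation matrices; under $x\mapsto x+y$ the coefficient of $x^3y$ forces $a=0$, and $x^2y^2$ is not invariant in $S_2$.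

The proof matches the lower bound $\nu_n$ for the total dimension with a coefficientwise upper bound for the series. The upper bound has three steps. We filter the invariants by subspaces $F_k(n)$, defined by degree at most $q^m-q^k$ in each variable, and show that $F_k(n)/F_{k+1}(n)$ embeds in $F_k(k)$ by taking leading coefficients (Section~\ref{sec:filtration}). We show by an explicit formula that every element of $F_k(k)$ is such a leading coefficient (Section~\ref{sec:extension}). Finally we bound $F_k(k)$ by passing to dual spaces, which form a commutative algebra (Section~\ref{sec:algebra}). Section~\ref{sec:example} works the case $q=m=n=2$ by hand. The proof yields more than the series: an explicit basis (Theorem~\ref{thm:basis}), the Hilbert series of the cofixed spaces of $Q(n)$ and $S_n$ (Theorem~\ref{thm:cofixed}), and a freeness statement for all deformations of $Q(n)$ by $\mathbb{F}_q$-linear polynomials (Theorem~\ref{thm:deform}).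

\section{Conventions and standard facts}\label{sec:conventions}

Fix $q=p^b$ and $m\ge1$, and put $N_k=q^m-q^k$ for $0\le k\le m$. We allow $n=0$, with $Q(0)=\mathbb{F}_q$ and $G_0$ trivial. Inequalities between series are coefficientwise, and $[n]=\{1,\dots,n\}$. If a group $G$ acts linearly on a module $V$ over a ring $R$, the \emph{cofixed space} $V_G$ is the quotient of $V$ by the span of all $\sigma v-v$. A linear map $V\to R$ is $G$-invariant exactly when it factors through $V_G$.

\emph{Generators.} By Gaussian elimination, $G_n$ is generated by the permutations of the variables, the scalings $x_i\mapsto ax_i$ ($a\in\mathbb{F}_q^\times$), and the transvections $x_1\mapsto x_1+ax_2$ ($a\in\mathbb{F}_q$).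

\emph{Reduced polynomials.} A polynomial is \emph{reduced} if all its exponents are less than $q^m$. Each element of $Q(n)$ has a unique reduced representative, obtained from any representative by deleting the monomials with an exponent $\ge q^m$; degrees in a variable refer to it. Permutations and scalings permute and rescale reduced monomials. Hence for $g\in Q(n)^{G_n}$ the degree $\deg_{x_i}g$ does not depend on $i$, and every exponent in $g$ is divisible by $q-1$.

\emph{Binomial coefficients.} The coefficient of $T^{p^a}$ in $(1+T)^{p^aE}=(1+T^{p^a})^E\in\mathbb{F}_p[T]$ gives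
\begin{equation}\label{eq:binom}
\binom{p^aE}{p^a}\equiv E\pmod p .
\end{equation}
In particular $p\nmid\binom{D}{p^a}$ if $p^a$ is the exact power of $p$ dividing $D>0$.

\emph{Subspace polynomials.} A polynomial is \emph{$\mathbb{F}_q$-linear} if it has the form $\sum_i a_iT^{q^i}$; it is then additive and commutes with scalars in $\mathbb{F}_q$. Let $Y$ be an $s$-dimensional $\mathbb{F}_q$-subspace of an integral domain containing $\mathbb{F}_q$, and put
\[
\Phi_Y(T)=\prod_{v\in Y}(T-v),\qquad \pi_Y=\prod_{0\ne v\in Y}v .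
\]
Then $\Phi_Y$ is monic of degree $q^s$ and $\mathbb{F}_q$-linear. This follows by induction on $s$ from $\Phi_0=T$ and, for $w\notin Y$,
\[
\Phi_{Y+\mathbb{F}_qw}(T)=\prod_{a\in\mathbb{F}_q}\big(\Phi_Y(T)-a\Phi_Y(w)\big)=\Phi_Y(T)^q-\Phi_Y(w)^{q-1}\Phi_Y(T).
\]
The derivative $\Phi_Y'$ is the coefficient of $T$, which is $(-1)^{q^s-1}\pi_Y=\pi_Y$. The logarithmic derivative is therefore
\begin{equation}\label{eq:logder}
\sum_{v\in Y}\frac1{T-v}=\frac{\pi_Y}{\Phi_Y(T)}=\pi_YT^{-q^s}+\text{lower powers of }T,
\end{equation}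
and since the left side is $\sum_{j\ge0}\big(\sum_vv^j\big)T^{-j-1}$, we obtain for $s\ge1$
\begin{equation}\label{eq:powersums}
\sum_{v\in Y}v^j=0\quad(0\le j<q^s-1),\qquad\sum_{v\in Y}v^{q^s-1}=\pi_Y .
\end{equation}

\section{Subspaces of $\mathbb{F}_{q^m}$ and their degeneration}\label{sec:model}

\begin{lemma}\label{lem:lower}
$\dim Q(n)^{G_n}\ge\nu_n$.
\end{lemma}

\begin{proof}
Let $M=S_n/(x_1^{q^m}-x_1,\dots,x_n^{q^m}-x_n)$. The ideal is $G_n$-stable because $T^{q^m}-T$ is $\mathbb{F}_q$-linear. Let $M_{\le d}$ be the image of the polynomials of degree at most $d$. In $\operatorname{gr}M=\bigoplus_dM_{\le d}/M_{\le d-1}$ the class of $x_i$ has vanishing $q^m$-th power, since $x_i^{q^m}=x_i$ lies in a lower step. So there is an equivariant surjection $Q(n)\to\operatorname{gr}M$, and it is an isomorphism because both sides have dimension $q^{mn}$. The quotient $(M^{G_n}\cap M_{\le d})/(M^{G_n}\cap M_{\le d-1})$ embeds in $(\operatorname{gr}_dM)^{G_n}$; summing over $d$ gives $\dim M^{G_n}\le\dim Q(n)^{G_n}$.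

Let $W=\mathbb{F}_{q^m}$. A fixed space is the kernel of a linear map, so its dimension does not change under the field extension to $W$. Evaluation maps $M\otimes W$ onto the space of functions $W^n\to W$ (interpolation), and both have dimension $q^{mn}$. The invariant functions are those constant on orbits. A point of $W^n$ is an $\mathbb{F}_q$-linear map $\mathbb{F}_q^n\to W$, and two such maps differ by an element of $G_n$ exactly when they have the same image. So the orbits correspond to the subspaces of $W$ of dimension at most $n$, and $\dim M^{G_n}=\nu_n$.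
\end{proof}

The model also suggests what the invariants look like. For a subspace $U\subseteq W$ the set $U^n$ is the union of the orbits of the subspaces of $U$ of dimension at most $n$, so by triangularity the indicator functions of the sets $U^n$ with $\dim U\le n$ are a basis of the invariant functions. If $\dim U=k$, the polynomial $\Psi_U(T)=(T^{q^m}-T)/\Phi_U(T)$ vanishes on $W\setminus U$, and differentiating $\Psi_U\Phi_U=T^{q^m}-T$ shows that it equals $-1/\pi_U$ on $U$. Thus $\prod_i\Psi_U(x_i)$ is a multiple of the indicator of $U^n$, and it has degree $N_k$ in each variable. Moreover, $U\mapsto\Phi_U$ is a bijection from the $k$-dimensional subspaces of $W$ to the monic $\mathbb{F}_q$-linear divisors of degree $q^k$ of $T^{q^m}-T$ in $W[T]$: such a divisor has $q^k$ distinct roots in $W$, and they form a subspace.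

To pass from $M$ to $Q(n)$ we replace $T^{q^m}-T$ by $T^{q^m}$. Over a field the only monic divisor of degree $q^k$ is now $T^{q^k}$: all $k$-dimensional subspaces have collapsed to one point. What survives is the universal ring over which such a divisor is defined. For $0\le k\le m$ let
\[
\mathcal{D}_k=\mathbb{F}_q[c_0,\dots,c_{k-1}],\quad\deg c_i=q^k-q^i,\qquad\Theta_k(T)=T^{q^k}+\sum_{i<k}c_iT^{q^i}.
\]
The remainder of $T^{q^j}$ modulo the monic polynomial $\Theta_k$ is a combination of the $T^{q^i}$ with $i<k$. Indeed, this holds for $j<k$ and for $j=k$, and if $T^{q^j}\equiv\sum_{i<k}a_iT^{q^i}$ then $T^{q^{j+1}}\equiv\sum_{i<k}a_i^qT^{q^{i+1}}$, where $T^{q^k}$ may be replaced by $-\sum_ic_iT^{q^i}$. Write the remainder of $T^{q^m}$ as $\sum_{i<k}P_iT^{q^i}$. With $\deg T=1$ the polynomial $\Theta_k$ is homogeneous, so $P_i$ is homogeneous of degree $q^m-q^i$. Put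
\[
\mathcal{O}_k=\mathcal{D}_k/(P_0,\dots,P_{k-1}),\qquad\Psi_k(T)=T^{q^m}/\Theta_k(T)\in\mathcal{O}_k[T].
\]
The division is exact in $\mathcal{O}_k[T]$, and $\Psi_k$ is monic of degree $N_k$ in $T$ and homogeneous of total degree $N_k$. For $k=0$ we have $\mathcal{O}_0=\mathbb{F}_q$, $\Theta_0=T$ and $\Psi_0=T^{q^m-1}$.

\begin{lemma}\label{lem:Ok}
$\operatorname{Hilb}\mathcal{O}_k=\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}$. In particular $\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}$ is a polynomial with nonnegative coefficients. It satisfies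
\begin{equation}\label{eq:palin}
\genfrac{[}{]}{0pt}{}{m}{k}_{q,t^{-1}}=t^{-kN_k}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}.
\end{equation}
\end{lemma}

\begin{proof}
At a common zero of the $P_i$ over $\overline{\mathbb{F}}_q$ the polynomial $\Theta_k$ divides $T^{q^m}$, so it equals $T^{q^k}$ and all $c_i$ vanish. By the Nullstellensatz $\mathcal{O}_k$ is finite-dimensional, that is, $P_0,\dots,P_{k-1}$ is a homogeneous system of parameters of $\mathcal{D}_k$. A polynomial ring is Cohen--Macaulay, so every homogeneous system of parameters is a regular sequence, and dividing by a homogeneous nonzerodivisor of degree $d$ multiplies the Hilbert series by $1-t^d$. Starting from $\operatorname{Hilb}\mathcal{D}_k=\prod_{i<k}(1-t^{q^k-q^i})^{-1}$ we get the first claim. For \eqref{eq:palin} use $(1-t^{-\alpha})/(1-t^{-\beta})=t^{\beta-\alpha}(1-t^\alpha)/(1-t^\beta)$; in each of the $k$ factors $\beta-\alpha=-N_k$.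
\end{proof}

The analogue of the family of indicator functions is the single polynomial $\prod_i\Psi_k(x_i)$ over $\mathcal{O}_k$, and the analogue of evaluating at a subspace $U$ is applying a linear functional $\lambda\in\mathcal{O}_k^*$ to its coefficients. A functional supported in degree $j$ produces a polynomial of degree $nN_k-j$. If these polynomials are independent invariants, they contribute $t^{nN_k}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t^{-1}}=t^{(n-k)N_k}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}$, which is the $k$-th term of Theorem~\ref{thm:main}. The prediction is correct.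

\begin{theorem}[explicit basis]\label{thm:basis}
We have
\[
Q(n)^{G_n}=\bigoplus_{k=0}^{\min(m,n)}\Big\{\lambda\Big(\prod_{i=1}^n\Psi_k(x_i)\Big):\lambda\in\mathcal{O}_k^*\Big\},
\]
where $\lambda$ is applied to coefficients, and $\lambda\mapsto\lambda(\prod_i\Psi_k(x_i))$ is injective for each $k$. Dually, $Q(n)_{G_n}\cong\bigoplus_{k\le\min(m,n)}\mathcal{O}_k$.
\end{theorem}

The proof is in Section~\ref{sec:proofs}.

\section{The case $q=m=n=2$}\label{sec:example}

Let $Q(2)=\mathbb{F}_2[x,y]/(x^4,y^4)$. Here $(N_0,N_1,N_2)=(3,2,0)$, and Theorem~\ref{thm:main} predicts $t^6+t^2(1+t+t^2)+1$, in accordance with the $1+3+1$ subspaces of $\mathbb{F}_4$.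

Let $g=\sum_{j\le D}g_j(x)y^j$ be a nonzero invariant with $D=\deg_yg=\deg_xg$. Apply $y\mapsto y+x$ and compare coefficients of $y^{D-1}$: the result is $Dg_Dx=0$ in $\mathbb{F}_2[x]/(x^4)$. For $D=3$ this forces $g_3=x^3$. For $D=1$ it says $g_1x=0$, which is impossible because $g_1\ne0$ has degree at most $1$. So $D\in\{3,2,0\}$: only the values $N_k$ occur. An invariant is determined by $g_3\in\mathbb{F}_2x^3$ up to an invariant with $D\le2$, and an invariant with $D\le2$ is determined by $g_2\in\langle1,x,x^2\rangle$ up to a constant. This gives $\operatorname{Hilb}Q(2)^{G_2}\le t^3\cdot t^3+t^2(1+t+t^2)+1$, and Lemma~\ref{lem:lower} turns the bound into an equality.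

The three middle invariants can be written down in two ways. Given the desired leading coefficient $g_2=x^a$, $a\in\{0,1,2\}$, form
\[
x^a\frac{y^4}{y(y+x)}+y^a\frac{x^4}{x(x+y)}=\frac{x^ay^3+y^ax^3}{x+y}.
\]
The first term begins with $x^ay^2$ as a series in $y^{-1}$, and the second cancels its pole. The results are $x^2+xy+y^2$, $x^2y+xy^2$ and $x^2y^2$. Alternatively, $\Theta_1=T^2+cT$ gives $T^4\equiv c^2T^2\equiv c^3T$, so $\mathcal{O}_1=\mathbb{F}_2[c]/(c^3)$, $\Psi_1=T^2+cT+c^2$, and
\[
\Psi_1(x)\Psi_1(y)=x^2y^2+c\,(x^2y+xy^2)+c^2(x^2+xy+y^2).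
\]
Section~\ref{sec:filtration} generalizes the comparison of coefficients and Section~\ref{sec:extension} the first formula. One difficulty is not visible here: the space $\langle1,x,x^2\rangle$ of possible leading coefficients was known in advance, because it concerns one variable. In general it is a space of invariants in $k$ variables, and it has to be bounded by a separate argument.

\section{The filtration by degree in one variable}\label{sec:filtration}

For $n\ge0$ define graded subspaces
\[
F_k(n)=\{g\in Q(n)^{G_n}:\deg_{x_i}g\le N_k\text{ for all }i\}\quad(0\le k\le m),\qquad F_{m+1}(n)=0 .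
\]
They decrease with $k$, and $F_0(n)=Q(n)^{G_n}$, $F_m(n)=\mathbb{F}_q$. Let $H_k(t)=\operatorname{Hilb}F_k(k)$; thus $H_0=1$.

In the example one substitution $y\mapsto y+x$ isolated the leading coefficient. In general the comparison of coefficients mixes several of them. Summing over all translations of $x_n$ by a subspace $Y$ and using \eqref{eq:powersums} isolates the leading one again, at the price of a factor $\pi_Y$. Since $Q(n)$ has zero divisors, we first need to know when this factor can be canceled.

\begin{lemma}\label{lem:nonzero}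
Let $0\le s\le\min(m,n)$, let $0\ne h\in Q(n)$ with $\deg_{x_i}h\le q^m-q^s$ for $i\le s$, and let $Y=\langle x_1,\dots,x_s\rangle$. Then $h\,\pi_Y\ne0$ in $Q(n)$.
\end{lemma}

\begin{proof}
Use the lexicographic order with $x_1>x_2>\cdots$. Exactly $(q-1)q^{s-i}$ nonzero $v\in Y$ have leading variable $x_i$, so the leading monomial of $\pi_Y$ is $\prod_{i\le s}x_i^{(q-1)q^{s-i}}$, with exponents at most $q^s-1$. The leading monomial of the product in $S_n$ of $\pi_Y$ with the reduced form of $h$ is the product of the leading monomials. Its exponents are at most $(q^m-q^s)+(q^s-1)<q^m$ for $i\le s$ and are those of $h$ for $i>s$. So it survives in $Q(n)$.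
\end{proof}

\begin{lemma}\label{lem:relation}
Let $0\ne g\in Q(n)^{G_n}$, $D=\deg_{x_n}g$, and $g=\sum_{j\le D}g_jx_n^j$ with $g_j\in Q(n-1)$. For $1\le s\le n-1$, $1\le r\le q^s-1$ and $Y=\langle x_1,\dots,x_s\rangle$,
\[
\binom Dr\,g_D\,\pi_Y=0\quad\text{in }Q(n-1).
\]
\end{lemma}

\begin{proof}
If $r>D$ the binomial coefficient vanishes, so let $r\le D$. For $v\in Y$ the substitution $x_n\mapsto x_n+v$ lies in $G_n$, because $s\le n-1$. Hence $\sum_jg_j(x_n+v)^j=\sum_jg_jx_n^j$ in $Q(n)=Q(n-1)[x_n]/(x_n^{q^m})$, and since both sides have degree at most $D<q^m$, this is an identity of polynomials in $x_n$. The coefficient of $x_n^{D-r}$ gives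
\[
\sum_{i=1}^r\binom{D-r+i}{i}g_{D-r+i}\,v^i=0 .
\]
Multiply by $v^{q^s-1-r}$ and sum over $v\in Y$. The exponents $q^s-1-r+i$ lie between $1$ and $q^s-1$, and only $i=r$ reaches $q^s-1$. By \eqref{eq:powersums} only this term survives.
\end{proof}

\begin{lemma}\label{lem:gap}
Let $0\le k\le\min(n-1,m)$ and $0\ne g\in F_k(n)$. Then $\deg_{x_n}g=N_k$ or $g\in F_{k+1}(n)$.
\end{lemma}

\begin{proof}
If $k=m$, then $g$ is constant and $\deg_{x_n}g=0=N_m$. Let $k<m$ and $D=\deg_{x_n}g$. We claim that $q^k\mid D$; this is trivial if $k=0$ or $D=0$. Otherwise the leading coefficient $g_D\ne0$ has degree at most $D\le q^m-q^k$ in each variable, so $g_D\pi_Y\ne0$ for $Y=\langle x_1,\dots,x_k\rangle$ by Lemma~\ref{lem:nonzero}. Lemma~\ref{lem:relation} with $s=k$ then gives $p\mid\binom Dr$ for $1\le r\le q^k-1$, and by \eqref{eq:binom} the exact power of $p$ dividing $D$ is at least $q^k$. Also $(q-1)\mid D$. Both $D$ and $N_k=q^k(q^{m-k}-1)$ are thus multiples of $q^k(q-1)$. Therefore $D=N_k$, or $D\le N_k-(q^{k+1}-q^k)=N_{k+1}$.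
\end{proof}

For $n\ge1$ let $\rho_k\colon F_k(n)\to F_k(n-1)$ send $g$ to the coefficient of $x_n^{N_k}$. This coefficient is invariant under $G_{n-1}$, which fixes $x_n$, and has degree at most $N_k$ in each variable. The map lowers degree by $N_k$, and Lemma~\ref{lem:gap} says that $\ker\rho_k=F_{k+1}(n)$ for $k\le\min(n-1,m)$. To iterate $\rho_k$ without loss we must know that a nonzero image is not killed at the next step.

\begin{lemma}\label{lem:iterate}
Let $0\le k\le\min(n-2,m)$ and $g\in F_k(n)$. If $\rho_k(g)\in F_{k+1}(n-1)$, then $\rho_k(g)=0$.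
\end{lemma}

\begin{proof}
For $k=m$ there is nothing to prove. Let $k<m$ and suppose $h=\rho_k(g)\ne0$, so that $D=N_k$ and $g_D=h$. Apply Lemma~\ref{lem:relation} with $s=k+1\le n-1$ and $r=q^k$. By \eqref{eq:binom}, $\binom{N_k}{q^k}\equiv q^{m-k}-1\equiv-1\pmod p$, so $h\,\pi_Y=0$ for $Y=\langle x_1,\dots,x_{k+1}\rangle$. But $h$ has degree at most $q^m-q^{k+1}$ in each variable, which contradicts Lemma~\ref{lem:nonzero}.
\end{proof}

The bounds on $n$ provide enough variables besides $x_n$ to span $Y$, and they cannot be dropped. For $q=m=2$ and $k=1$, the element $x\in F_1(1)$ has degree strictly between $N_2$ and $N_1$, and $\rho_1(x^2+xy+y^2)=1$ is a nonzero element of $F_2(1)$.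

\begin{proposition}\label{prop:reduce}
For $k<n$ and $k\le m$,
\begin{equation}\label{eq:layer}
\operatorname{Hilb}\big(F_k(n)/F_{k+1}(n)\big)\le t^{(n-k)N_k}H_k(t).
\end{equation}
Consequently
\begin{equation}\label{eq:reduce}
\operatorname{Hilb}Q(n)^{G_n}\le\sum_{k=0}^{\min(m,n)}t^{(n-k)N_k}H_k(t).
\end{equation}
\end{proposition}

\begin{proof}
For $n\ge k+2$, Lemma~\ref{lem:iterate} shows that the composite $F_k(n)\to F_k(n-1)/F_{k+1}(n-1)$ has the same kernel as $\rho_k$, namely $F_{k+1}(n)$. So $\rho_k$ induces injections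
\[
\frac{F_k(n)}{F_{k+1}(n)}\hookrightarrow\frac{F_k(n-1)}{F_{k+1}(n-1)}\hookrightarrow\cdots\hookrightarrow\frac{F_k(k+1)}{F_{k+1}(k+1)}\hookrightarrow F_k(k).
\]
There are $n-k$ of them, each lowering degree by $N_k$; this is \eqref{eq:layer}. Sum over the chain $F_0(n)\supseteq F_1(n)\supseteq\cdots$. If $n\le m$, stop at $F_n(n)$, which contributes $H_n$. If $n>m$, the chain ends with $F_{m+1}(n)=0$.
\end{proof}

\section{Extending invariants to more variables}\label{sec:extension}

It remains to prove $H_k\le\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}$. The method of Section~\ref{sec:algebra} controls the elements of $F_k(k)$ that occur as leading coefficients of elements of $F_k(k+r)$ for every $r$. We show here that all of them do.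

Fix $1\le k\le m$ and $g\in F_k(k)$, put $N=N_k$, and let $\tilde g\in S_k$ be the reduced representative. It has two properties as a polynomial.
\begin{itemize}
\item[(P1)] $\tilde g$ is symmetric and invariant under the scalings $x_i\mapsto ax_i$, since these operations preserve reducedness.
\item[(P2)] If $k\ge2$ and $a\in\mathbb{F}_q$, then $x_2^{q^m}$ divides $\tilde g(x_1+ax_2,x_2,\dots)-\tilde g(x_1,x_2,\dots)$. Indeed, each monomial of the difference is divisible by some $x_l^{q^m}$, and the difference has degree at most $N<q^m$ in each $x_l$ with $l\ne2$.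
\end{itemize}

For $K\subseteq[n]$ write $x_K=(x_i)_{i\in K}$, let $\langle x_K\rangle$ be the span of these variables, and let $\Phi_K=\Phi_{\langle x_K\rangle}$. For $r\ge0$ and $n=k+r$ define
\[
E_r=\sum_{|K|=k}\tau_K\in\operatorname{Frac}(S_n),\qquad\tau_K=\tilde g(x_K)\prod_{j\notin K}\frac{x_j^{q^m}}{\Phi_K(x_j)},
\]
so that $E_0=\tilde g$. The factor $x_j^{q^m}/\Phi_K(x_j)$ is modeled on $\Psi_U(x_j)$ with $U=\langle x_K\rangle$. It begins with $x_j^N$, and its denominator is unchanged when an element of $\langle x_K\rangle$ is added to $x_j$. A single term has poles, and the sum over $K$ is there to cancel them. For $k=r=1$ we have $\Phi_{\{1\}}(y)=y^q-x^{q-1}y$ in the variables $x,y$, and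
\[
E_1=\frac{\tilde g(x)\,y^{q^m-1}-\tilde g(y)\,x^{q^m-1}}{y^{q-1}-x^{q-1}},
\]
whose numerator vanishes for $y=ax$, $a\in\mathbb{F}_q^\times$, by (P1). In general the residues along a hyperplane cancel because of the following identity.

\begin{lemma}\label{lem:residue}
Let $u_0,\dots,u_k$ be elements of a commutative $\mathbb{F}_q$-algebra with $\sum_{i=0}^sa_iu_i=0$, where $a_i\in\mathbb{F}_q^\times$ and $1\le s\le k$. Then
\[
\sum_{i=0}^sa_i\,u_i^{q^m}\,\tilde g(u_0,\dots,\widehat{u_i},\dots,u_k)=0 .
\]
\end{lemma}

\begin{proof}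
We use induction on $s$. Since $(a_iu_i)^{q^m}=a_iu_i^{q^m}$, (P1) allows us to replace $u_i$ by $a_iu_i$, so let all $a_i=1$. Every case is a specialization of the one in which $u_1,\dots,u_k$ are indeterminates and $u_0=-(u_1+\dots+u_s)$, so we treat that one. Put $y_i=u_i^{q^m}$, so that $\sum_{i\le s}y_i=0$, and $g_i=\tilde g(\dots,\widehat{u_i},\dots)$. The arguments $u_{s+1},\dots,u_k$ are passive and we suppress them.

\emph{The case $s=1$.} Here $u_0=-u_1$, so $g_0=g_1$ by (P1) and $y_0g_0+y_1g_1=0$.

\emph{The case $s=2$.} By (P1),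
\[
g_0=\tilde g(u_1,u_2)=\tilde g(u_2,u_1),\quad g_1=\tilde g(u_1+u_2,u_2)=\tilde g(u_1+u_0,u_0),\quad g_2=\tilde g(u_2+u_1,u_1)=\tilde g(u_1,u_0).
\]
So (P2) gives polynomials $\alpha,\beta,\gamma$ with
\[
g_1-g_0=y_2\alpha,\qquad g_2-g_0=y_1\beta,\qquad g_1-g_2=y_0\gamma .
\]
The sum in question is $(y_0+y_1+y_2)g_0+y_1y_2(\alpha+\beta)=y_1y_2(\alpha+\beta)$, so we need $\alpha+\beta=0$. Subtracting the first two relations gives $y_2\alpha-y_1\beta=-(y_1+y_2)\gamma$, that is, $y_2(\alpha+\gamma)=y_1(\beta-\gamma)$. As $y_1,y_2$ are coprime, $\alpha+\gamma=y_1\kappa$ and $\beta-\gamma=y_2\kappa$ for a polynomial $\kappa$. The $g_i$ have total degree at most $2N$ in $(u_1,u_2)$ and $y_0,y_1,y_2$ are homogeneous of degree $q^m$ in $(u_1,u_2)$, so $\alpha,\beta,\gamma$ have degree at most $2N-q^m<q^m$ there. This forces $\kappa=0$, hence $\alpha=-\gamma=-\beta$.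

\emph{The case $s\ge3$.} We merge two summands. Let $w=u_{s-1}+u_s\ne0$, and for $i\le s-2$ let $R_i$ be the list of the $u_j$ with $j\le s-2$, $j\ne i$. The case $s=2$ for the relation $-w+u_{s-1}+u_s=0$, with $R_i$ among the passive arguments, gives
\[
w^{q^m}g_i=y_{s-1}\tilde g(R_i,w,u_s)+y_s\tilde g(R_i,w,u_{s-1})\qquad(i\le s-2).
\]
The case $s-1$ for the relation $u_0+\dots+u_{s-2}+w=0$, with the additional passive argument $u_s$, respectively $u_{s-1}$, gives
\[
\sum_{i\le s-2}y_i\tilde g(R_i,w,u_s)=-w^{q^m}g_{s-1},\qquad\sum_{i\le s-2}y_i\tilde g(R_i,w,u_{s-1})=-w^{q^m}g_s .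
\]
Multiply the first display by $y_i$, sum over $i\le s-2$, and insert the second:
\[
w^{q^m}\sum_{i\le s-2}y_ig_i=-w^{q^m}\big(y_{s-1}g_{s-1}+y_sg_s\big).
\]
Canceling $w^{q^m}$ in the polynomial ring gives $\sum_{i\le s}y_ig_i=0$.
\end{proof}

For a nonzero linear form $\ell$ let $(S_n)_{(\ell)}$ be the ring of fractions with denominator prime to $\ell$. It is a local ring with maximal ideal generated by $\ell$ and residue field $\operatorname{Frac}(S_n/\ell S_n)$, and $S_n\cap\ell^e(S_n)_{(\ell)}=\ell^eS_n$ by unique factorization.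

\begin{proposition}\label{prop:extend}
Let $r\ge0$ and $n=k+r$.
\begin{itemize}
\item[(a)] $E_r\in S_n$.
\item[(b)] $\deg_{x_i}E_r\le N$ for all $i$, and for $r\ge1$ the coefficient of $x_n^N$ in $E_r$ is $E_{r-1}$. So the coefficient of $\prod_{j>k}x_j^N$ in $E_r$ is $\tilde g$.
\item[(c)] The class of $E_r$ in $Q(n)$ is $G_n$-invariant; hence it lies in $F_k(n)$.
\end{itemize}
\end{proposition}

\begin{proof}
We may assume $r\ge1$.

(a) The denominator of $\tau_K$ is the product of the forms $x_j-v$ with $j\notin K$, $v\in\langle x_K\rangle$, and no two of them are proportional. So $\ell E_r\in(S_n)_{(\ell)}$ for each nonzero linear form $\ell$, and by unique factorization it suffices to show that $\ell E_r$ vanishes in the residue field. Denote residues by bars. Write $\ell=\sum_{i\in I}a_ix_i$ with all $a_i\ne0$. The residue of $\ell\tau_K$ is zero unless $\ell$ is proportional to some $x_j-v$, that is, unless $I\setminus K=\{j\}$ is a single index. Such $K$ are the sets $L\setminus j$ with $j\in I\subseteq L$ and $|L|=k+1$, and $K$ determines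 the pair $(L,j)$. We fix $L$ and show that the residues for $j\in I$ add up to zero.

Let $\bar Y=\langle x_L\rangle/\mathbb{F}_q\ell\subset S_n/\ell S_n$. For each $j\in I$ the space $\langle x_{L\setminus j}\rangle$ maps isomorphically onto $\bar Y$, because $a_j\ne0$. So for $i\notin L$ the residue of $\Phi_{L\setminus j}(x_i)$ is $\Phi_{\bar Y}(\bar x_i)$, which does not depend on $j$ and is nonzero as $\bar x_i\notin\bar Y$. In $\Phi_{L\setminus j}(x_j)=\prod_v(x_j-v)$ the factor with $v_0=x_j-a_j^{-1}\ell$ equals $a_j^{-1}\ell$, and the other factors have residues $\bar v_0-\bar v$, which run through the nonzero elements of $\bar Y$. Hence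
\[
\sum_{j\in I}\overline{\ell\,\tau_{L\setminus j}}=\frac1{\pi_{\bar Y}}\prod_{i\notin L}\frac{\bar x_i^{\,q^m}}{\Phi_{\bar Y}(\bar x_i)}\cdot\sum_{j\in I}a_j\,\bar x_j^{\,q^m}\,\tilde g(\bar x_{L\setminus j}).
\]
If $|I|\ge2$, the last sum vanishes by Lemma~\ref{lem:residue}, applied to the $k+1$ elements $\bar x_i$, $i\in L$, with $s=|I|-1$. If $I=\{j\}$, it vanishes because $\bar x_j=0$.

(b) Expand each term as a Laurent series in $x_n^{-1}$ over $\operatorname{Frac}(S_{n-1})$. If $n\notin K$, then $\tau_K$ is $x_n^{q^m}/\Phi_K(x_n)=x_n^N+\cdots$ times the term of $E_{r-1}$ with index $K$. These terms have degree at most $N$ in $x_n$, and their coefficients of $x_n^N$ add up to $E_{r-1}$. If $n\in K$, then $\Phi_K(x_j)$ has degree $q^k-q^{k-1}$ in $x_n$, the number of $v\in\langle x_K\rangle$ that involve $x_n$. Here we use $g\in F_k(k)$: the numerator $\tilde g(x_K)$ has degree at most $N$ in $x_n$, so $\tau_K$ has degree at most $N-r(q^k-q^{k-1})<N$. The bound for the other variables follows because $E_r$ is symmetric.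

(c) Permutations permute the terms $\tau_K$, by (P1). A scaling $x_j\mapsto ax_j$ fixes $\tau_K$: for $j\in K$ it fixes $\tilde g(x_K)$ and $\langle x_K\rangle$, and for $j\notin K$ it multiplies both $x_j^{q^m}$ and $\Phi_K(x_j)$ by $a$. Let $\sigma\colon x_1\mapsto x_1+ax_2$. We claim that $\sigma\tau_K-\tau_K\in x_2^{q^m}(S_n)_{(x_2)}$ for every $K$.

If $1,2\in K$, then $\sigma$ stabilizes $\langle x_K\rangle$ and fixes all factors $x_j^{q^m}/\Phi_K(x_j)$. Their denominators are prime to $x_2$, and $\sigma\tilde g(x_K)-\tilde g(x_K)\in x_2^{q^m}S_n$ by (P2).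

If $1\notin K$ and $2\in K$, then $\Phi_K(x_1+ax_2)=\Phi_K(x_1)$ and $(x_1+ax_2)^{q^m}=x_1^{q^m}+ax_2^{q^m}$. So $\sigma\tau_K-\tau_K$ arises from $\tau_K$ by replacing $x_1^{q^m}$ with $ax_2^{q^m}$, and the denominators are prime to $x_2$.

If $2\notin K$, then $x_2$ occurs once in the denominator, as the factor $v=0$ of $\Phi_K(x_2)$, so $\tau_K=x_2^{q^m-1}f_0$ with $f_0\in(S_n)_{(x_2)}$. Now $\sigma$ fixes $x_2$, preserves $(S_n)_{(x_2)}$, and acts trivially on its residue field. So $\sigma f_0-f_0\in x_2(S_n)_{(x_2)}$, which supplies the missing factor $x_2$.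

By the claim and (a), $\sigma E_r-E_r\in S_n\cap x_2^{q^m}(S_n)_{(x_2)}=x_2^{q^m}S_n$, which is zero in $Q(n)$.
\end{proof}

\section{The algebra of cofixed spaces}\label{sec:algebra}

Invariants in different numbers of variables cannot be multiplied: a product $g(x_1,\dots,x_a)\,h(x_{a+1},\dots,x_{a+b})$ is invariant only under $G_a\times G_b$. Cofixed spaces can, and they carry the same information.

\subsection{Duality and multiplication}

Let $A_n=Q(n)_{G_n}$, and let $\langle f,g\rangle$ be the coefficient of the top monomial $(x_1\cdots x_n)^{q^m-1}$ in $fg\in Q(n)$. For an exponent vector $e$ write $x^e=\prod_ix_i^{e_i}$.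

\begin{lemma}\label{lem:dual}
The pairing $\langle\cdot,\cdot\rangle$ is perfect and $G_n$-invariant. The map $g\mapsto\langle\cdot,g\rangle$ identifies $Q(n)^{G_n}$ with $A_n^*$, and degree $d$ of $A_n$ is dual to degree $n(q^m-1)-d$ of $Q(n)^{G_n}$.
\end{lemma}

\begin{proof}
For a reduced monomial $x^e$, the number $\langle x^e,g\rangle$ is the coefficient of $\prod_ix_i^{q^m-1-e_i}$ in $g$; so the pairing is perfect and pairs the stated degrees. The top monomial spans the component of degree $n(q^m-1)$, so invariance means that $G_n$ fixes it. Permutations do, scalings multiply it by $a^{q^m-1}=1$, and $(x_1+ax_2)^{q^m-1}x_2^{q^m-1}=x_1^{q^m-1}x_2^{q^m-1}$ in $Q(n)$. Hence $g$ is invariant if and only if the functional $\langle\cdot,g\rangle$ is, that is, if and only if it factors through $A_n$.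
\end{proof}

The identification $Q(a)\otimes Q(b)=Q(a+b)$ is equivariant for $G_a\times G_b\subseteq G_{a+b}$, so it induces a product $A_a\otimes A_b\to A_{a+b}$. This makes $A=\bigoplus_nA_n$ an associative algebra, and it is commutative because the permutation exchanging the two blocks of variables lies in $G_{a+b}$. It has two gradings: the \emph{rank} $n$ and the polynomial \emph{degree}. Let $z_e\in A_1$ be the class of $x_1^e$, so $z_e=0$ for $e\ge q^m$. The class of $x^e$ is $z_{e_1}\cdots z_{e_n}$, so $A$ is generated by the $z_e$. Scalings give $z_e=a^ez_e$, so $z_e=0$ unless $(q-1)\mid e$.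

The model of Section~\ref{sec:model} tells us what to look for. There, summing a function over $U^n$ is an invariant functional that is multiplicative for this product, and it sends $x_1^e$ to $\sum_{u\in U}u^e$. If $\dim U=k\ge1$, then by \eqref{eq:logder} and \eqref{eq:powersums} these values vanish for $e<q^k-1$, equal $\pi_U$ for $e=q^k-1$, and have generating function $\pi_U/\Phi_U(T)$. So we kill $z_e$ for $e<q^k-1$, invert $z_{q^k-1}$, and expect the normalized generating function of the $z_e$ to be the reciprocal of an $\mathbb{F}_q$-linear polynomial.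

Fix $1\le k\le m$. Let $A^{(k)}=A/(z_e:e<q^k-1)$, let $\omega=z_{q^k-1}\in A^{(k)}_1$, and let $C_k$ be the rank-zero part of $A^{(k)}[\omega^{-1}]$; its elements are the fractions $w/\omega^n$ with $w\in A^{(k)}_n$. The ring $C_k$ is graded by degree and generated by
\[
\zeta_e=z_e/\omega,\qquad\deg\zeta_e=e+1-q^k\qquad(q^k-1\le e<q^m),
\]
with $\zeta_{q^k-1}=1$. Localization loses the elements killed by a power of $\omega$, so a bound for $C_k$ says nothing about $A^{(k)}_k$ unless there are none. This is where Section~\ref{sec:extension} enters.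

\begin{lemma}\label{lem:inject}
Under the duality of Lemma~\ref{lem:dual}, $(A^{(k)}_n)^*=F_k(n)$. The map $A^{(k)}_k\to C_k$, $w\mapsto w/\omega^k$, is injective.
\end{lemma}

\begin{proof}
The kernel of $A_n\to A^{(k)}_n$ is spanned by the classes of the monomials $x^e$ with some $e_i<q^k-1$. An invariant $g$ is orthogonal to all of them exactly when it contains no monomial with an exponent $q^m-1-e_i>N_k$, that is, when $g\in F_k(n)$. For $g\in F_k(k+r)$ and a reduced monomial $x^e$ in $k$ variables, the pairing of $g$ with $z_{e_1}\cdots z_{e_k}\omega^r$ is the coefficient of $\prod_{i\le k}x_i^{q^m-1-e_i}\prod_{j>k}x_j^{N_k}$ in $g$. So multiplication by $\omega^r$, as a map $A^{(k)}_k\to A^{(k)}_{k+r}$, is dual to the map $F_k(k+r)\to F_k(k)$ that takes the coefficient of $\prod_{j>k}x_j^{N_k}$. The latter is surjective for every $r$ by Proposition~\ref{prop:extend}, so no power of $\omega$ kills a nonzero element of $A^{(k)}_k$.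
\end{proof}

\subsection{The functional equation}

The relations in $A_2$ that come from transvections involve binomial coefficients. A generating function turns them into one identity. Let $z(X)=\sum_ez_eX^{-e-1}\in A_1[X^{-1}]$, a finite sum, and $\Lambda=\mathbb{F}_q[X^{\pm1},Y^{\pm1},(X+Y)^{-1}]$.

\begin{lemma}\label{lem:functional}
In $A_2\otimes\Lambda$ we have $z(X)z(Y)=z(X+Y)\big(z(X)+z(Y)\big)$. Also $z(aX)=a^{-1}z(X)$ for $a\in\mathbb{F}_q^\times$.
\end{lemma}

\begin{proof}
Write $Q(2)=\mathbb{F}_q[x,y]/(x^{q^m},y^{q^m})$ and $Z=X+Y$. If $\xi\in Q(2)$ is a linear form and $V\in\{X,Y,Z\}$, then $\xi^{q^m}=0$, so $V-\xi$ is invertible in $Q(2)\otimes\Lambda$ with inverse $\sum_e\xi^eV^{-e-1}$. The class of $\frac1{(V-x)(V'-y)}$ in $A_2\otimes\Lambda$ is $z(V)z(V')$. The partial fraction identity $\frac1{\alpha\beta}=\big(\frac1\alpha+\frac1\beta\big)\frac1{\alpha+\beta}$ gives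
\[
\frac1{(X-x)(Y-y)}=\frac1{(X-x)(Z-x-y)}+\frac1{(Y-y)(Z-x-y)}.
\]
The first term on the right is the image of $\frac1{(X-x)(Z-y)}$ under $y\mapsto x+y$, so its class is $z(X)z(Z)$. The second is the image of $\frac1{(Z-x)(Y-y)}$ under $x\mapsto x+y$, so its class is $z(Z)z(Y)$. The last claim holds because $a^{-e-1}=a^{-1}$ whenever $z_e\ne0$.
\end{proof}

Passing to $A^{(k)}$ and dividing by $\omega^2$, respectively $\omega$, we get the same two identities over $C_k$ for
\[
\zeta(T)=z(T)/\omega=T^{-q^k}+\sum_{q^k\le e<q^m}\zeta_eT^{-e-1}.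
\]
Its leading coefficient is $1$, so it has an inverse $\theta(T)=\sum_{i\le q^k}\theta_iT^i$ in the ring $C_k((T^{-1}))$ of Laurent series in $T^{-1}$, with $\theta_{q^k}=1$. The functional equation is the reciprocal form of additivity.

\begin{proposition}\label{prop:theta}
The series $\theta$ is the $\mathbb{F}_q$-linear polynomial $T^{q^k}+\sum_{i<k}\theta_{q^i}T^{q^i}$, and it divides $T^{q^m}$ in $C_k[T]$ with quotient $T^{q^m}\zeta(T)$. The assignment $c_i\mapsto\theta_{q^i}$ defines a surjection of graded rings $\mathcal{O}_k\to C_k$.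
\end{proposition}

\begin{proof}
Work in $\mathcal{L}=C_k((Y^{-1}))((X^{-1}))$. There $X+Y=X(1+Y/X)$ is invertible, with $(X+Y)^i=\sum_{l\ge0}\binom ilX^{i-l}Y^l$ for all $i\in\mathbb{Z}$, so $C_k\otimes\Lambda$ maps to $\mathcal{L}$. Since $(X+Y)^i$ has degree $i$ in $X$, the substitution $T\mapsto X+Y$ is a ring homomorphism $C_k((T^{-1}))\to\mathcal{L}$, as are $T\mapsto X$ and $T\mapsto Y$. Multiplying $\zeta(X)\zeta(Y)=\zeta(X+Y)(\zeta(X)+\zeta(Y))$ by $\theta(X)\theta(Y)\theta(X+Y)$ gives
\[
\theta(X+Y)=\theta(X)+\theta(Y).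
\]
Compare coefficients. The left side contains no negative power of $Y$, so $X^0Y^i$ with $i<0$ gives $\theta_i=0$. The constant term gives $\theta_0=2\theta_0$, so $\theta_0=0$. For $1\le l\le i-1$ the monomial $X^{i-l}Y^l$ gives $\binom il\theta_i=0$; if $i$ is not a power of $p$, take for $l$ the exact power of $p$ dividing $i$ and conclude $\theta_i=0$ from \eqref{eq:binom}. Next, $\theta(aT)=a\theta(T)$ gives $(a^i-a)\theta_i=0$ for all $a\in\mathbb{F}_q^\times$, so $\theta_i=0$ unless $i\equiv1\pmod{q-1}$. If $i=p^s$ with $s\equiv s'\pmod b$ and $0\le s'<b$, this condition says that $p^b-1$ divides $p^{s'}-1<p^b-1$, so $s'=0$ and $i$ is a power of $q$.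

The exponents $e$ in $\zeta$ are less than $q^m$, so $T^{q^m}\zeta(T)$ is a polynomial, and its product with $\theta$ is $T^{q^m}$. With $\deg T=1$ the series $\zeta$ is homogeneous of degree $-q^k$, so $\theta$ is homogeneous of degree $q^k$ and $\deg\theta_{q^i}=q^k-q^i$. Thus $c_i\mapsto\theta_{q^i}$ is a graded map $\mathcal{D}_k\to C_k$ taking $\Theta_k$ to $\theta$. It is surjective, because expanding $\zeta=T^{-q^k}\big(1+\sum_i\theta_{q^i}T^{q^i-q^k}\big)^{-1}$ as a geometric series writes each generator $\zeta_e$ as a polynomial in the $\theta_{q^i}$. It kills the $P_i$, because the remainder on division by the monic polynomial $\theta$ is unique.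
\end{proof}

\begin{example}
Let $q=m=2$, $k=1$, so $\omega=z_1$. Under $x\mapsto x+y$, the monomial $x^3y$ goes to $x^3y+x^2y^2+xy^3$ and $x^3y^2$ goes to $x^3y^2+x^2y^3$. Hence $z_2^2=z_1z_3$ and $z_2z_3=0$, that is, $\zeta_3=\zeta_2^2$ and $\zeta_2^3=0$. Then $\zeta(T)=T^{-2}+\zeta_2T^{-3}+\zeta_2^2T^{-4}=1/(T^2+\zeta_2T)$, and $C_1$ is a quotient of the ring $\mathbb{F}_2[c]/(c^3)$ of Section~\ref{sec:example}.
\end{example}

\begin{corollary}\label{cor:bound}
$H_k(t)\le\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}$ for $0\le k\le m$.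
\end{corollary}

\begin{proof}
For $k=0$ both sides are $1$. Let $k\ge1$. The injection $w\mapsto w/\omega^k$ lowers degree by $k(q^k-1)$, so Proposition~\ref{prop:theta} and Lemma~\ref{lem:Ok} give $\operatorname{Hilb}A^{(k)}_k\le t^{k(q^k-1)}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}$. By Lemmas~\ref{lem:dual} and~\ref{lem:inject}, $H_k(t)$ is $t^{k(q^m-1)}$ times $\operatorname{Hilb}A^{(k)}_k$ at $t^{-1}$. Therefore $H_k(t)\le t^{kN_k}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t^{-1}}$, and \eqref{eq:palin} finishes the proof.
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:basis}}\label{sec:proofs}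

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:reduce} and Corollary~\ref{cor:bound}, the left side is at most the right side, coefficient by coefficient. At $t=1$ the right side is $\nu_n$, which is at most $\dim Q(n)^{G_n}$ by Lemma~\ref{lem:lower}. Hence all coefficients agree.
\end{proof}

Equality at the end forces equality at every step.

\begin{corollary}\label{cor:equal}
For $0\le k\le m$ we have $H_k=\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}$, and $\operatorname{Hilb}\big(F_k(n)/F_{k+1}(n)\big)=t^{(n-k)N_k}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t}$ for $n>k$. For $1\le k\le m$ the maps $A^{(k)}_k\to C_k$ and $\mathcal{O}_k\to C_k$ are bijective.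
\end{corollary}

\begin{proof}
For $n>k$ the layer $F_k(n)/F_{k+1}(n)$ is bounded through \eqref{eq:layer} and Corollary~\ref{cor:bound}, and a strict inequality in either would contradict Theorem~\ref{thm:main} for this $n$. So $\dim A^{(k)}_k=H_k(1)=\dim\mathcal{O}_k$. Since $A^{(k)}_k$ injects into $C_k$ and $\mathcal{O}_k$ surjects onto it, both maps are bijective.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:basis}]
Write $g^{(n)}_\lambda=\lambda\big(\prod_{i\le n}\Psi_k(x_i)\big)$ and $V_k=\{g^{(n)}_\lambda:\lambda\in\mathcal{O}_k^*\}$. We show that $V_k\subseteq F_k(n)$ and that $\lambda\mapsto g^{(n)}_\lambda$ maps $\mathcal{O}_k^*$ bijectively onto $F_k(n)/F_{k+1}(n)$ if $k<n$, and onto $F_n(n)$ if $k=n$. Since these are the layers of the chain in Proposition~\ref{prop:reduce}, the sum of the $V_k$ is then direct and equals $Q(n)^{G_n}$, and the dual statement follows from Lemma~\ref{lem:dual}.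

For $k=0$, $V_0$ is spanned by the top monomial. It is invariant, it does not lie in $F_1(n)$, and $F_0(n)/F_1(n)$ is one-dimensional by Corollary~\ref{cor:equal}.

Let $1\le k\le\min(m,n)$ and identify $\mathcal{O}_k$ with $C_k$. By Proposition~\ref{prop:theta}, $\Psi_k(T)=T^{q^m}\zeta(T)=\sum_e\zeta_eT^{q^m-1-e}$, so
\[
g^{(n)}_\lambda=\sum_e\lambda\Big(\prod_i\zeta_{e_i}\Big)\prod_ix_i^{q^m-1-e_i}.
\]
This is the element of $F_k(n)=(A^{(k)}_n)^*$ that corresponds to the functional $w\mapsto\lambda(w/\omega^n)$. For $n=k$ the map $\lambda\mapsto g^{(k)}_\lambda$ is dual to the bijection $A^{(k)}_k\to C_k$, hence bijective onto $F_k(k)$. Let $n>k$. As $\Psi_k$ is monic of degree $N_k$, the coefficient of $\prod_{j>k}x_j^{N_k}$ in $g^{(n)}_\lambda$ is $g^{(k)}_\lambda$, while this coefficient is zero for elements of $F_{k+1}(n)$. So $\mathcal{O}_k^*\to F_k(n)/F_{k+1}(n)$ is injective, and the dimensions agree by Corollary~\ref{cor:equal}.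
\end{proof}

\section{Cofixed spaces and deformations}\label{sec:more}

\begin{theorem}[cofixed spaces]\label{thm:cofixed}
We have
\[
\operatorname{Hilb}Q(n)_{G_n}=\sum_{k=0}^{\min(m,n)}t^{n(q^k-1)}\genfrac{[}{]}{0pt}{}{m}{k}_{q,t},\qquad
\operatorname{Hilb}(S_n)_{G_n}=\sum_{k=0}^n\frac{t^{n(q^k-1)}}{\prod_{i=0}^{k-1}(1-t^{q^k-q^i})}.
\]
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:dual} the first series is $t^{n(q^m-1)}$ times the series of Theorem~\ref{thm:main} at $t^{-1}$. By \eqref{eq:palin} the $k$-th term acquires the exponent $n(q^m-1)-(n-k)N_k-kN_k=n(q^k-1)$. For the second series fix a degree $d$ and choose $m\ge n$ with $q^m-q^{n-1}>d$. Then $d<q^m$, so $S_n$ and $Q(n)$ agree in degree $d$ as $G_n$-modules. The numerator factors $1-t^{q^m-q^i}$ with $i<k\le n$ are congruent to $1$ modulo $t^{d+1}$, so the two series in the statement have the same coefficient of $t^d$.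
\end{proof}

The rings $Q(n)$ and $M$ of Lemma~\ref{lem:lower} belong to one family, with $\varphi=T^{q^m}$ and $\varphi=T^{q^m}-T$ below. The equality $\dim Q(n)^{G_n}=\nu_n$ says that the dimension does not jump at the most degenerate member, and the grading spreads this to the whole family.

\begin{theorem}[all deformations]\label{thm:deform}
Let $R$ be a commutative $\mathbb{F}_q$-algebra, $\varphi(T)=T^{q^m}+\sum_{i<m}\varphi_iT^{q^i}\in R[T]$, and $B_R=R[x_1,\dots,x_n]/(\varphi(x_1),\dots,\varphi(x_n))$. Then $(B_R)_{G_n}$ and $(B_R)^{G_n}$ are free $R$-modules of rank $\nu_n=\sum_{k\le\min(m,n)}\genfrac{[}{]}{0pt}{}{m}{k}_q$, and both are compatible with base change in $R$.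
\end{theorem}

The group acts on $B_R$ because $\varphi$ is $\mathbb{F}_q$-linear. Compatibility with base change means that for each homomorphism $R\to R'$ of $\mathbb{F}_q$-algebras the natural maps $(B_R)_{G_n}\otimes_RR'\to(B_{R'})_{G_n}$ and $(B_R)^{G_n}\otimes_RR'\to(B_{R'})^{G_n}$ are isomorphisms.

\begin{proof}
Let $\mathcal{U}=\mathbb{F}_q[\varphi_0,\dots,\varphi_{m-1}]$ with indeterminates $\varphi_i$ of degree $q^m-q^i>0$, let $\mathcal{U}^+$ be the ideal they generate, and let $B=B_{\mathcal{U}}$. Then $B$ is graded, since $\varphi(x_i)$ is homogeneous; it is free over $\mathcal{U}$ on the reduced monomials, since $\varphi$ is monic; $B/\mathcal{U}^+B=Q(n)$; and $B_R=B\otimes_{\mathcal{U}}R$ for every $R$ and $\varphi$.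

\emph{Cofixed spaces.} The module $B_{G_n}$ is the cokernel of $\bigoplus_{\sigma}B\to B$, $(f_\sigma)\mapsto\sum_\sigma(\sigma f_\sigma-f_\sigma)$, and cokernels commute with tensor products. So cofixed spaces commute with base change, and $B_{G_n}/\mathcal{U}^+B_{G_n}=Q(n)_{G_n}$ has dimension $\nu_n$ by Theorem~\ref{thm:cofixed}. The graded Nakayama lemma says that homogeneous elements of a nonnegatively graded $\mathcal{U}$-module $V$ generate $V$ if their images span $V/\mathcal{U}^+V$. It gives a surjection $\mathcal{U}^{\nu_n}\to B_{G_n}$. Let $\Bbbk$ be an algebraic closure of $\operatorname{Frac}\mathcal{U}$. Over $\Bbbk$ the polynomial $\varphi$ is separable, as $\varphi'=\varphi_0\ne0$, so its $q^m$ roots form an $m$-dimensional $\mathbb{F}_q$-space $W$, and $B_\Bbbk$ is the algebra of functions on $W^n$. Its cofixed space is obtained from the basis of point indicators by identifying those in one orbit, so its dimension is the number of orbits, which is $\nu_n$ as in Lemma~\ref{lem:lower}. Hence the kernel of $\mathcal{U}^{\nu_n}\to B_{G_n}$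 has rank $0$. A rank-$0$ submodule of a free module over a domain is zero, so $B_{G_n}$ is free of rank $\nu_n$, and base change gives the claim for all $(B_R)_{G_n}$.

\emph{Invariants.} We extend the duality of Lemma~\ref{lem:dual}. Let $\varepsilon\colon B\to\mathcal{U}$ take the coefficient of the top monomial in the basis of reduced monomials. For $\sigma\in G_n$ the map $\varepsilon\circ\sigma$ is $\mathcal{U}$-linear and homogeneous of degree $-n(q^m-1)$. On a reduced monomial other than the top one its value has negative degree, so it is zero. On the top monomial its value has degree $0$, so it is a constant and can be computed modulo $\mathcal{U}^+$, where it is $1$ by Lemma~\ref{lem:dual}. Thus $\varepsilon\circ\sigma=\varepsilon$, and the pairing $(f,g)\mapsto\varepsilon(fg)$ is invariant. The entry $\varepsilon(x^ex^{e'})$ of its Gram matrix is homogeneous of degree $|e|+|e'|-n(q^m-1)$. The degrees of the $q^{mn}$ reduced monomials add up to $q^{mn}\cdot n(q^m-1)/2$, as one sees by pairing $e_i$ with $q^m-1-e_i$, so the determinant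 is homogeneous of degree $0$. It is nonzero modulo $\mathcal{U}^+$, where the pairing is perfect, so it is a nonzero constant. Therefore the pairing is perfect and invariant over every $R$. It gives an equivariant isomorphism $B_R\cong\operatorname{Hom}_R(B_R,R)$ and hence $(B_R)^{G_n}\cong\operatorname{Hom}_R\big((B_R)_{G_n},R\big)$. The dual of a free module of rank $\nu_n$ is free of rank $\nu_n$ and commutes with base change.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problems}
\emph{Some Problems}, \texttt{http://www.math.umn.edu/\%7Estant001/PAPERS/Prob2019.pdf}.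
\end{thebibliography}
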